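\title{The sharp step-size bound for global convergence of the long-step affine scaling method}

\begin{abstract}
The long-step affine scaling method for linear programming moves, at each iteration, a fixed fraction $\lambda$ of the way to the boundary of the feasible region. It is known that for $\lambda\le 2/3$ the primal iterates converge to an optimal solution, with no nondegeneracy assumption. We show that this bound is sharp: for every $\lambda\in(2/3,1)$ there are a linear program and an interior starting point for which the iterates converge to a non-optimal point. The counterexamples are explicit self-similar orbits $x^k=(\rho^k\xi^k,\beta)$ with $\xi^k$ periodic in $k$. Their existence reduces to a balance condition for correlation functions of positive periodic sequences, which we solve by Fourier analysis on $\mathbb Z_P$ and a fixed point argument.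
\end{abstract}

\section{The method, the problem and the results}\label{sec:intro}

Consider the linear program
\begin{equation}\label{eq:LP}
\min\ c^Tx\qquad\text{subject to}\quad Ax=b,\ x\ge0,
\end{equation}
with $A\in\mathbb R^{m\times n}$. A feasible point is \emph{interior} if all its coordinates are positive. We call \eqref{eq:LP} \emph{admissible} if $A$ has full row rank, there is an interior feasible point, the objective $c^Tx$ is not constant on the feasible region, and there is an optimal solution. No nondegeneracy assumption is made.

For an interior feasible point $x$ put $X=\operatorname{diag}(x)$, and define the \emph{dual estimate} and the \emph{reduced cost} at $x$ by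
\[
y=(AX^2A^T)^{-1}AX^2c,\qquad s=c-A^Ty .
\]
Since $AX^2A^T$ is invertible, $s$ is the unique vector with
\begin{equation}\label{eq:char}
c-s\in\operatorname{range}A^T,\qquad X^2s\in\ker A .
\end{equation}
For $d\in\ker A$ we have $c^Td=s^Td=(Xs)^T(X^{-1}d)$. Hence $-X^2s$ is the direction of steepest descent of the objective along the affine set $Ax=b$ in the norm $|X^{-1}d|$, which measures each coordinate relative to its current size. The \emph{long-step affine scaling method} with step-size $\lambda\in(0,1)$ starts from an interior feasible point $x^0$ and sets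
\begin{equation}\label{eq:step}
x^{k+1}=x^k-\lambda\,\frac{X_k^2s^k}{\max_j x^k_js^k_j},
\end{equation}
where $X_k=\operatorname{diag}(x^k)$ and $s^k$ is the reduced cost at $x^k$.

For an admissible program the denominator is positive. Indeed, $s^k\neq0$, since otherwise $c\in\operatorname{range}A^T$ and the objective would be constant; and if all $x^k_js^k_j$ were nonpositive, then $d=-X_k^2s^k$ would be a nonnegative vector in $\ker A$ with $c^Td=-|X_ks^k|^2<0$, so that the objective would be unbounded below. Coordinatewise, \eqref{eq:step} reads $x^{k+1}_j=x^k_j\bigl(1-\lambda\,x^k_js^k_j/\max_{j'} x^k_{j'}s^k_{j'}\bigr)$. Thus $\min_jx^{k+1}_j/x^k_j=1-\lambda$: the iterates stay interior, and each step covers the fraction $\lambda$ of the way to the boundary along the direction $-X_k^2s^k$.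

The following facts are known.
\begin{itemize}
\item[(F1)] For every $\lambda\le2/3$, every admissible program and every interior starting point, the primal sequence $x^k$ converges to an optimal solution (indeed to a relative interior point of the optimal face), and the dual estimates converge to the analytic center of the optimal face of the dual problem.
\item[(F2)] The bound $2/3$ is tight for the dual sequence: for every $\lambda>2/3$ there are examples in which the dual estimates do not converge to the analytic center of the dual optimal face.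
\item[(F3)] Mascarenhas gave an example in which, for $\lambda=0.999$, the primal sequence fails to converge to an optimal solution.
\end{itemize}
Call a step-size $\lambda$ \emph{globally convergent} if for every admissible program and every interior starting point the primal sequence converges to an optimal solution. The problem, posed in \cite{CA}, is to find the tight bound for the primal sequence: to determine the supremum $\lambda^*$ of those $\lambda_0\in(0,1)$ for which every $\lambda\in(0,\lambda_0]$ is globally convergent, and to decide whether $\lambda^*$ itself is globally convergent. By (F1) and (F3), $2/3\le\lambda^*\le0.999$.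

\begin{theorem}\label{thm:main}
For every $\lambda\in(2/3,1)$ there are an admissible linear program and an interior feasible starting point for which the long-step affine scaling sequence with step-size $\lambda$ converges to a non-optimal point.
\end{theorem}

\begin{corollary}\label{cor:sharp}
A step-size $\lambda\in(0,1)$ is globally convergent if and only if $\lambda\le2/3$. In particular $\lambda^*=2/3$, and convergence holds at $\lambda=\lambda^*$.
\end{corollary}

\begin{proof}
Every $\lambda\le2/3$ is globally convergent by (F1), and no $\lambda>2/3$ is by Theorem~\ref{thm:main}. So $\lambda_0$ has the property in the definition of $\lambda^*$ exactly when $\lambda_0\le 2/3$.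
\end{proof}

We prove Theorem~\ref{thm:main} in a form that describes the failure.

\begin{theorem}\label{thm:shape}
Let $\lambda\in(2/3,1)$. There is $\rho_0<1/3$, depending only on $\lambda$, such that for every $\rho\in(\rho_0,1/3)$ and every $\delta>0$ there are an admissible linear program and an interior feasible starting point whose iterates for step-size $\lambda$ are
\[
\hat x^k=(\rho^k\xi^k,\beta),\qquad \xi^k>0\ \text{periodic in }k,\quad \beta>0\ \text{constant}.
\]
The objective decreases exactly by the factor $\rho$ per step to its limit $0$, the optimal value is at most $-\delta$, and the reduced costs are periodic in $k$ and have a negative component at every iteration.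
\end{theorem}

Theorem~\ref{thm:main} follows at once: the periodic sequence $\xi^k$ is bounded, so $\hat x^k\to(0,\beta)$, where the objective value is $0>-\delta$.

Section~\ref{sec:two} shows on a two-variable program where the numbers $2/3$ and $1/3$ come from. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:shape} to three conditions on a finite list of positive periodic sequences. Section~\ref{sec:period2} solves these conditions by hand for period two and $\lambda=19/20$, and shows that period two cannot reach below $8/9$. Sections~\ref{sec:cone} and~\ref{sec:integer} solve them for long periods and every $\lambda>2/3$.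

\section{A two-variable program}\label{sec:two}

Minimize $x_1+x_2$ subject to $x_0=1$ and $x_1,x_2,x_0\ge0$. By \eqref{eq:char} the reduced cost in the coordinates $(x_1,x_2,x_0)$ is $(1,1,0)$ at every interior point, and the step is
\[
x_j\ \longmapsto\ x_j\Bigl(1-\lambda\,\frac{x_j}{\max(x_1,x_2)}\Bigr),\qquad j=1,2 .
\]
The map is homogeneous in $(x_1,x_2)$, so it acts on the ratio $r=x_2/x_1$: by $r\mapsto T(r)=r(1-\lambda r)/(1-\lambda)$ for $r\le1$, and by $r\mapsto1/T(1/r)$ for $r\ge1$. The central ray $r=1$ is fixed, and points on it contract by the factor $1-\lambda$. Both one-sided derivatives of the ratio map at $r=1$ equal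
\[
T'(1)=-\frac{2\lambda-1}{1-\lambda},
\]
which lies in $(-1,1)$ for $\lambda<2/3$ and is less than $-1$ for $\lambda>2/3$. So at $\lambda=2/3$, where the contraction factor is $1/3$, the central ray stops attracting, and deviations from it change sign at every step. An orbit of period two appears. For $t\in(0,1)$ the equation $T(t)=1/t$ reads $t^2(1-\lambda t)=1-\lambda$, that is $\lambda(1-t^3)=1-t^2$, so the step maps $(1,t)$ to $\rho\,(t,1)$ with
\begin{equation}\label{eq:orbit2}
\lambda=\frac{1+t}{1+t+t^2},\qquad \rho=\frac{1-\lambda}{t}=\frac{t}{1+t+t^2}.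
\end{equation}
Since $1-\lambda=1/(1+t^{-1}+t^{-2})$ increases from $0$ to $1/3$ on $(0,1)$, such an orbit exists exactly for $\lambda\in(2/3,1)$, and $\rho\to1/3$ as $\lambda\to2/3$.

The oscillation is harmless here. No coordinate increases and the larger one is multiplied by $1-\lambda$, so $x_1+x_2$ shrinks at least by the factor $1-\lambda/2$ per step, for every $\lambda$. In this example the threshold $2/3$ governs the direction from which the optimum is approached and not the limit, which might suggest $\lambda^*>2/3$. Theorem~\ref{thm:main} says that in a suitable program an oscillation of this kind, with $\rho$ near $1/3$ and period almost two, can hold the iterates at a non-optimal point.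

\section{Reduction to periodic sequences}\label{sec:reduction}

We prescribe the orbit and then build the program around it. The following lemma recognizes a step of the method.

\begin{lemma}\label{lem:step}
Let $x,x'$ be interior feasible points of \eqref{eq:LP}, where $A$ has full row rank, and let $X=\operatorname{diag}(x)$. Suppose that $\min_jx'_j/x_j=1-\lambda$ and that for some $t>0$ the vector $s=t^{-1}X^{-2}(x-x')$ satisfies $c-s\in\operatorname{range}A^T$. Then $s$ is the reduced cost at $x$, and the step \eqref{eq:step} maps $x$ to $x'$.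
\end{lemma}

\begin{proof}
We have $X^2s=t^{-1}(x-x')\in\ker A$, so $s$ satisfies \eqref{eq:char}. Moreover $\max_jx_js_j=t^{-1}\max_j(1-x'_j/x_j)=\lambda/t$, so the step leads to $x-tX^2s=x'$.
\end{proof}

Fix $\rho\in(0,1)$ and a period $P\ge1$, and look for an orbit $x^k=\rho^k\xi^k$ with $\xi^k$ positive and $P$-periodic in $k$, inside a linear subspace $L_0$. By Lemma~\ref{lem:step} with $t=\rho^{-k}$, the reduced costs should be the vectors $s^k$ with coordinates $(\xi^k_\iota-\rho\xi^{k+1}_\iota)/(\xi^k_\iota)^2$, and all $s^k$ must be congruent to one cost vector modulo $L_0^\perp$. The smallest choice $L_0=\operatorname{span}\{\xi^l\}$ makes this condition weakest: $s^k\cdot\xi^l$ must not depend on $k$. Each coordinate $\iota$ traces a positive periodic sequence $k\mapsto\xi^k_\iota$. If along with a sequence we use all its $P$ shifts as further coordinates, then one step of the method merely permutes the coordinates of $\xi^k$. The product $s^k\cdot\xi^l$ then depends only on $l-k$, and the step-length condition is the same at every iteration.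

Accordingly, for a positive function $\varphi$ on $\mathbb Z_P=\mathbb Z/P\mathbb Z$ (a positive $P$-periodic sequence) we define
\begin{equation}\label{eq:defs}
q_\varphi=\min_j\frac{\varphi(j+1)}{\varphi(j)},\qquad
\gamma_\varphi(j)=\frac{\rho\,\varphi(j+1)-\varphi(j)}{\varphi(j)^2},\qquad
C_\varphi(d)=\sum_{j\in\mathbb Z_P}\gamma_\varphi(j)\,\varphi(j+d).
\end{equation}
Here $q_\varphi$ is the steepest relative drop of $\varphi$; it is at most $1$, because the ratios $\varphi(j+1)/\varphi(j)$ have product $1$. The number $-\gamma_\varphi(j)$ will be a reduced cost, and it is negative exactly when the unscaled coordinate $\rho^j\varphi(j)$ increases. We call $C_\varphi$ the \emph{correlation function} of $\varphi$. Neither $q_\varphi$ nor $C_\varphi$ changes when $\varphi$ is shifted or multiplied by a positive constant.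

\begin{proposition}\label{prop:reduction}
Let $\lambda,\rho\in(0,1)$, $P\ge1$, $M\ge2$, and let $\varphi_1,\dots,\varphi_M$ be positive $P$-periodic sequences (repetitions allowed) such that
\begin{itemize}
\item[(a)] $\sum_\mu C_{\varphi_\mu}(d)$ does not depend on $d$;
\item[(b)] $\min_\mu q_{\varphi_\mu}=(1-\lambda)/\rho$;
\item[(c)] $\Gamma:=\sum_{j\in\mathbb Z_P}\gamma_{\varphi_1}(j)>0$.
\end{itemize}
Then for every $\beta>0$ there are an admissible program in $MP+1$ variables, a constant $K>0$ and $P$-periodic sequences $\xi^k>0$ and $s^k$ in $\mathbb R^{MP}$ with the following properties. The iterates for step-size $\lambda$ from the interior point $(\xi^0,\beta)$ are $\hat x^k=(\rho^k\xi^k,\beta)$; the objective value at $\hat x^k$ is $K\rho^k$; the reduced cost at $\hat x^k$ is $(s^k,0)$, and $s^k$ has a negative component; the optimal value is at most $-\beta\Gamma$.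
\end{proposition}

\begin{proof}
Let $I=\{1,\dots,M\}\times\mathbb Z_P$, and define $\xi^k,s^k,h\in\mathbb R^I$ for $k\in\mathbb Z$ by
\[
\xi^k_{\mu,j}=\varphi_\mu(j+k),\qquad
s^k_{\mu,j}=-\gamma_{\varphi_\mu}(j+k)=\frac{\xi^k_{\mu,j}-\rho\,\xi^{k+1}_{\mu,j}}{(\xi^k_{\mu,j})^2},\qquad
h_{\mu,j}=\begin{cases}1,&\mu=1,\\0,&\mu\ne1.\end{cases}
\]
Let $-K$ be the constant value in (a). Replacing $j+k$ by $j$ in the sums, we get for all $k,l$
\begin{equation}\label{eq:pairings}
s^k\cdot\xi^l=-\sum_\mu C_{\varphi_\mu}(l-k)=K,\qquad s^k\cdot h=-\Gamma<0 .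
\end{equation}
Since $h\ge0$, the second relation shows that $s^k$ has a negative component. The constant $K$ is positive. Indeed,
\[
(1-\rho)K=s^k\cdot(\xi^k-\rho\,\xi^{k+1})=\sum_{\iota\in I}\bigl(1-\rho\,\xi^{k+1}_\iota/\xi^k_\iota\bigr)^2\ge0,
\]
and equality would give $\varphi_1(j+1)/\varphi_1(j)=1/\rho>1$ for all $j$, contrary to $q_{\varphi_1}\le1$.

\emph{The program.} Inside $L_0=\operatorname{span}\{\xi^l:l\in\mathbb Z\}$ the origin is the limit of the orbit. To make the limit non-optimal we add the direction $h$, along which the objective decreases by \eqref{eq:pairings}, and we add one variable $x_0$ that bounds the movement along $h$. The variables are $(x,x_0)\in\mathbb R^I\times\mathbb R$. Put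
\[
V=\{(y+\tau h,-\tau):y\in L_0,\ \tau\in\mathbb R\},\qquad c=s^0,\qquad \hat c=(c,0).
\]
Since $\dim V\le P+1<MP+1$, the space $V^\perp$ is nonzero. Let the rows of $A$ be a basis of $V^\perp$ and let $b=A(0,\beta)^T$. Then $A$ has full row rank, $\ker A=V$, $\operatorname{range}A^T=V^\perp$, and the solutions of the equality constraints are the points $(y+\tau h,\beta-\tau)$ with $y\in L_0$, $\tau\in\mathbb R$. The cost vector is $\hat c$.

\emph{Admissibility.} The points $\hat x^k=(\rho^k\xi^k,\beta)$ are interior feasible, with objective value $\rho^k\,s^0\cdot\xi^k=K\rho^k$, so the objective is not constant. Let $(x,\beta-\tau)$ be feasible, with $x=\sum_l\alpha_l\xi^l+\tau h\ge0$ and $\tau\le\beta$, and put $\Phi=\sum_j\varphi_1(j)>0$. Summing the entries $x_{1,j}$ over $j$ gives $\Phi\sum_l\alpha_l+P\tau\ge0$. By \eqref{eq:pairings} the objective value is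
\[
K\sum_l\alpha_l-\Gamma\tau\ \ge\ -\tau\Bigl(\frac{KP}{\Phi}+\Gamma\Bigr)\ \ge\ -\beta\Bigl(\frac{KP}{\Phi}+\Gamma\Bigr).
\]
A feasible linear program that is bounded below has an optimal solution. The point $(\beta h,0)$ is feasible ($y=0$, $\tau=\beta$) with value $-\beta\Gamma$, which bounds the optimal value from above.

\emph{The iterates.} Apply Lemma~\ref{lem:step} to $\hat x^k$ and $\hat x^{k+1}$ with $t=\rho^{-k}$. With $X=\operatorname{diag}(\hat x^k)$,
\[
t^{-1}X^{-2}(\hat x^k-\hat x^{k+1})=\rho^{k}\rho^{-2k}\rho^{k}\,(s^k,0)=(s^k,0).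
\]
By \eqref{eq:pairings}, $c-s^k$ is orthogonal to every $\xi^l$ and to $h$, so $\hat c-(s^k,0)\in V^\perp=\operatorname{range}A^T$. The ratios of the coordinates of $\hat x^{k+1}$ and $\hat x^k$ are $1$ for $x_0$ and $\rho\,\varphi_\mu(j+k+1)/\varphi_\mu(j+k)$ for $(\mu,j)$. As $j$ runs through all of $\mathbb Z_P$, their minimum is $\rho\min_\mu q_{\varphi_\mu}=1-\lambda$ by (b). So the method maps $\hat x^k$ to $\hat x^{k+1}$, with reduced cost $(s^k,0)$ at $\hat x^k$.
\end{proof}

\begin{remark}\label{rem:hyp}
Condition (a) makes all $s^k$ reduced costs for a single cost vector, (b) makes the step length equal to $\lambda$, (c) makes the limit non-optimal, and $M\ge2$ only guarantees that there is at least one constraint. Condition (c) cannot be dropped. The average $\bar s$ of $s^k$ over a period has entries $-P^{-1}\sum_j\gamma_{\varphi_\mu}(j)$. If these are all nonnegative, then in any program in which the vectors $(s^k,0)$ are reduced costs, $(\bar s,0)$ is a dual feasible slack vector complementary to $(0,\beta)$, and $(0,\beta)$ is optimal. This happens for constant sequences,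 where $\gamma_\varphi=(\rho-1)/\varphi<0$. The examples are heavily degenerate: the limit $(0,\beta)$ has one positive coordinate, while $A$ has rank at least $(M-1)P$.
\end{remark}

\section{Period two}\label{sec:period2}

Let $P=2$. After a shift and a scaling, $\varphi=(\varphi(0),\varphi(1))=(1,t)$ with $t\in(0,1]$, and $q_\varphi=t$. Put $u=t+1/t\ge2$. From \eqref{eq:defs},
\[
\gamma_\varphi(0)=\rho t-1,\qquad \gamma_\varphi(1)=\frac{\rho-t}{t^2},\qquad
C_\varphi(0)=\rho u-2,\qquad C_\varphi(1)=\rho(u^2-2)-u,
\]
and therefore
\begin{equation}\label{eq:D}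
D(t):=C_\varphi(0)-C_\varphi(1)=(u-2)-\rho(u^2-u-2)=(u-2)\bigl(1-\rho(1+u)\bigr).
\end{equation}
Condition (a) says that the numbers $D(t_\mu)$ of the chosen sequences add up to zero. A single nonconstant sequence has $D=0$ when $\rho=1/(1+u)=t/(1+t+t^2)$; this is the orbit \eqref{eq:orbit2}. It violates (c), because $\rho<t$ makes both values of $\gamma_\varphi$ negative. The idea is to split the tasks: one sequence provides (b) and (c) and has a large negative $D$, and many mild sequences with small positive $D$ restore the balance (a).

Take $\rho=1/4$, so that $D=(u-2)(3-u)/4$, and let $\varphi_1=(1,1/5)$. Then $\gamma_{\varphi_1}=(-19/20,\,5/4)$, so $\Gamma=3/10>0$, and $u=26/5$ gives $D(1/5)=-44/25$. The sequence $(1,1/2)$ has $u=5/2$ and $D(1/2)=1/16$. We would need $28.16$ copies of it, but only whole copies exist, and scaling a sequence does not change $D$. We take $28$ copies, which leave the deficit $44/25-28/16=1/100$, and replace the fractional copy by a deformed one: since $D(1)=0<1/100<D(1/2)$, there is $t_1\in(1/2,1)$ with $D(t_1)=1/100$. The list of $M=30$ sequences $(1,1/5)$,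 $28\times(1,1/2)$, $(1,t_1)$ satisfies (a) and (c), and it satisfies (b) with $1-\lambda=\rho/5=1/20$. By Proposition~\ref{prop:reduction}, the method with $\lambda=19/20$ converges to a non-optimal point on an admissible program in $61$ variables.

Period two cannot reach step-sizes near $2/3$. Let $\varphi_1=(1,t)$. Since $\gamma_{\varphi_1}(0)<0$, condition (c) forces $t<\rho$. If $\rho\ge1/3$, then \eqref{eq:D} gives $D<0$ for every nonconstant sequence and (a) fails; so $\rho<1/3$. With (b) we obtain $1-\lambda\le\rho t<\rho^2<1/9$, that is $\lambda>8/9$.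

The obstruction is that a rise by a factor larger than $1/\rho>3$ must be undone in one step, whereas (b) allows drops only down to the ratio $q_0=(1-\lambda)/\rho$. When $\lambda$ is near $2/3$ and $\rho<1/3$, this ratio is near $1$. So the sequence responsible for (c) must decline slowly for a long time and then jump, and $P$ must be large. Condition (a) then consists of $P-1$ real equations, and we must be able to cancel an arbitrary correlation function using sequences all of whose ratios exceed $q_0$. Section~\ref{sec:cone} does this with nonnegative real weights, and Section~\ref{sec:integer} passes to whole copies.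

\section{The cone of correlation functions}\label{sec:cone}

\subsection{Positive spanning}

A subset $S$ of a finite-dimensional Euclidean space $E$ \emph{positively spans} $E$ if its convex cone, the set of finite nonnegative combinations of elements of $S$, is $E$. We use three facts.
\begin{itemize}
\item[(S1)] $S$ positively spans $E$ if and only if no nonzero linear functional is nonnegative on $S$. For the nontrivial direction, let $p$ be a point outside the cone of $S$. In finite dimension a point outside a convex set can be weakly separated from it, so some nonzero functional is bounded below on the cone, hence nonnegative on it.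
\item[(S2)] If $S$ positively spans $E$, so does a finite subset: collect the vectors used to represent $\pm$ the elements of a basis.
\item[(S3)] If $v_1,\dots,v_N$ positively span $E$, so do all $v_1',\dots,v_N'$ sufficiently close to them. Indeed, by (S1) and compactness $\max_{|m|=1}\min_\nu\langle m,v_\nu\rangle=-\epsilon<0$, and this maximum stays negative if $|v'_\nu-v_\nu|<\epsilon$ for all $\nu$.
\end{itemize}

\subsection{Fourier coordinates}

From now on $P\ge5$ is odd, $L=(P-1)/2$, $i$ is the imaginary unit, and
\[
\omega=\pi+\frac{\pi}{P}=\frac{2\pi}{P}\cdot\frac{P+1}{2},\qquad \eta=e^{i\omega}.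
\]
Since $2\cdot\frac{P+1}{2}-P=1$, the integer $\frac{P+1}{2}$ is coprime to $P$, so $\eta$ is a primitive $P$-th root of unity. The functions $j\mapsto\eta^{lj}$ with $|l|\le L$, which we call modes, therefore form an orthogonal basis of the complex functions on $\mathbb Z_P$. For a positive sequence $\varphi$ write
\[
\varphi(j)=\sum_{|l|\le L}f_l\,\eta^{lj},\qquad g_l=\frac1P\sum_{j\in\mathbb Z_P}\gamma_\varphi(j)\,\eta^{lj},\qquad
U(\varphi)=(f_1g_1,\dots,f_Lg_L)\in\mathbb C^L .
\]
Thus $g_l$ is the coefficient of $\eta^{-lj}$ in $\gamma_\varphi$. As $\varphi$ and $\gamma_\varphi$ are real, $f_{-l}=\bar f_l$ and $g_{-l}=\bar g_l$. Inserting the expansion of $\varphi(j+d)$ into \eqref{eq:defs} gives $C_\varphi(d)=P\sum_{|l|\le L}f_lg_l\,\eta^{ld}$, where the terms $l$ and $-l$ are complex conjugates and the term $l=0$ is constant. By the linear independence of the modes,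
\begin{equation}\label{eq:aU}
\text{condition (a) holds if and only if }\ \sum_\mu U(\varphi_\mu)=0 .
\end{equation}
The map $U$ is continuous, it vanishes on constant sequences, and its $l$-th component vanishes whenever $\varphi$ does not contain the mode $l$. We regard $\mathbb C^L$ as the real space $\mathbb R^{2L}$.

\begin{proposition}\label{prop:cone}
Let $\lambda\in(2/3,1)$. There is $\rho_0\in[1-\lambda,1/3)$ such that for every $\rho\in(\rho_0,1/3)$ the following holds with $q_0=(1-\lambda)/\rho<1$. There is $P_0\ge5$ such that for every odd $P\ge P_0$ the set $\{U(\varphi):\varphi>0,\ q_\varphi>q_0\}$ positively spans $\mathbb C^L$.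
\end{proposition}

To see the difficulty, expand $\gamma_\varphi$ near a constant sequence. Let $\varphi=1+f$ with $|f|\le1/2$, and $f'(j)=f(j+1)$. Multiplying $(\rho-1)+\rho f'-f$ by $(1+f)^{-2}=1-2f+3f^2+O(|f|^3)$ gives
\begin{equation}\label{eq:expand}
\gamma_\varphi=(\rho-1)+\bigl[(1-2\rho)f+\rho f'\bigr]+\bigl[(3\rho-1)f^2-2\rho ff'\bigr]+O(\|f\|_\infty^3),
\end{equation}
with an absolute constant in the error term. The coefficient of $\eta^{-lj}$ is $\bar f_l$ in $f$ and $\bar f_l\eta^{-l}$ in $f'$, so
\begin{equation}\label{eq:quad}
f_lg_l=|f_l|^2\bigl(1-2\rho+\rho\,\eta^{-l}\bigr)+O(\|f\|_\infty^3).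
\end{equation}
To leading order, each mode yields a single ray, whatever the phase of $f_l$, and this ray has real part at least $(1-3\rho)|f_l|^2$, which is positive for $\rho<1/3$. The leading terms alone thus lie in a half-space. They can be overcome at small amplitude only where the factor $1-2\rho+\rho\eta^{-l}$ nearly vanishes, that is, for $\rho$ near $1/3$ and $\eta^l$ near $-1$. This is the nearly alternating mode, which lost its stability in Section~\ref{sec:two}, and our choice of $\eta$ makes it the mode $l=1$.

The proof has three steps. We first treat the modes $1$ and $2$ in the limit $P\to\infty$, where $\omega\to\pi$, by an exact computation; we then return to finite $P$ by (S3); and we finally reach the modes $3,\dots,L$ one at a time through the quadratic bracket in \eqref{eq:expand}.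

\subsection{The limit problem}\label{sec:limit}

A sequence with modes $1$ and $2$ only has the form $\varphi(j)=1+F(\omega j)$ for a trigonometric polynomial $F$, and $\varphi(j+1)=1+F(\omega j+\pi+\pi/P)$. In the limit, the shift $j\mapsto j+1$ becomes the rotation $\theta\mapsto\theta+\pi$, and sums over $\mathbb Z_P$ become integrals.

For $a\in\mathbb R$ and $b\in\mathbb C$ with $|a|+|b|<1/2$ put $z=e^{i\theta}$ and
\[
F_1=a(z+z^{-1}),\qquad F_2=bz^2+\bar bz^{-2},\qquad F=F_1+F_2 ,
\]
so that $|F|\le2(|a|+|b|)<1$ and $F(\theta+\pi)=F_2(\theta)-F_1(\theta)$. The limit of $\gamma_\varphi$ is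
\[
G(\theta)=\frac{\rho\,(1+F(\theta+\pi))-(1+F(\theta))}{(1+F(\theta))^2}=\Psi(F_1,F_2),\qquad
\Psi(x,y)=\frac{\rho(1+y-x)}{(1+y+x)^2}-\frac1{1+y+x},
\]
and the limits of $f_1g_1$ and $f_2g_2$ are
\[
u_1=a\,G_1,\qquad u_2=b\,G_2,\qquad\text{where}\quad G_l=\frac1{2\pi}\int_0^{2\pi}G(\theta)\,e^{il\theta}\,d\theta
\]
is the coefficient of $z^{-l}$ in $G$. The functions $G_l$, $u_1$, $u_2$ are smooth in $(a,\operatorname{Re}b,\operatorname{Im}b)$. Replacing $b$ by $\bar b$ replaces $G(\theta)$ by $G(-\theta)$, and $G$ is real, so
\begin{equation}\label{eq:conj}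
u_l(a,\bar b)=\overline{u_l(a,b)},\qquad l=1,2 .
\end{equation}
In particular $u_1(a,0)$ is real: the first mode alone fills at most a line in $\mathbb C$. A complex coefficient for the first mode would not help, since a rotation of $\theta$ makes it real and leaves $u_1,u_2$ unchanged. This is why the second mode must be present from the start.

We need $u_1,u_2$ to first order in $b$. For $|x|<1$, the series $(1+x)^{-2}=\sum_n(-1)^n(n+1)x^n$ and $(1+x)^{-3}=1-3x+6x^2-10x^3+\cdots$ give
\begin{align}
\Psi(x,0)&=\frac{(\rho-1)-(1+\rho)x}{(1+x)^2}=\sum_{n\ge0}(-1)^n\bigl((2n+1)\rho-1\bigr)x^n,\label{eq:psi0}\\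
\partial_y\Psi(x,0)&=\frac{\rho+1}{(1+x)^2}-\frac{2\rho(1-x)}{(1+x)^3}=\frac{(1-\rho)+(1+3\rho)x}{(1+x)^3}\notag\\
&=(1-\rho)+(6\rho-2)x+(3-15\rho)x^2+(28\rho-4)x^3+\cdots.\label{eq:psi1}
\end{align}
Substitute $x=a(z+z^{-1})$; the series converge uniformly in $\theta$ because $2|a|<1$. The coefficient of $z^{-l}$ in $(z+z^{-1})^n$ is $\binom{n}{(n-l)/2}$ if $n\ge l\ge0$ and $n-l$ is even, and $0$ otherwise. From \eqref{eq:psi0},
\begin{align}
u_1(a,0)&=\sum_{n\ \mathrm{odd}}\bigl(1-(2n+1)\rho\bigr)\binom{n}{(n-1)/2}a^{n+1}=(1-3\rho)a^2-3(7\rho-1)a^4+\cdots,\label{eq:E1}\\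
G_2(a,0)&=(5\rho-1)a^2+4(9\rho-1)a^4+O(a^6).\label{eq:E2}
\end{align}
Next let $J_l(a)$ be the derivative of $\operatorname{Im}u_l$ with respect to $\operatorname{Im}b$ at $b=0$. Since $u_2=bG_2$, the derivative of $u_2$ is $iG_2(a,0)$, so $J_2(a)=G_2(a,0)$. For $u_1$, the derivative of $F_2$ with respect to $\operatorname{Im}b$ is $i(z^2-z^{-2})$, so the derivative of $u_1$ is $a$ times the constant term of $\partial_y\Psi(F_1,0)\cdot i(z^3-z^{-1})$. Even powers of $F_1$ contribute nothing, by parity. The constant term of $(z^3-z^{-1})(z+z^{-1})$ is $-1$, and that of $(z^3-z^{-1})(z^3+3z+3z^{-1}+z^{-3})$ is $1-3=-2$. With \eqref{eq:psi1},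
\begin{equation}\label{eq:J}
J_1(a)=(2-6\rho)a^2+(8-56\rho)a^4+O(a^6),\qquad J_2(a)=(5\rho-1)a^2+(36\rho-4)a^4+O(a^6).
\end{equation}

\emph{Choice of parameters.} This is where $\lambda>2/3$ enters. Since $3(1-\lambda)<1$, we can fix $r\in(0,1/2)$ with $\frac{1-2r}{1+2r}>3(1-\lambda)$, and then $\rho_0\in[1-\lambda,1/3)$ such that every $\rho\in(\rho_0,1/3)$ satisfies
\begin{equation}\label{eq:param}
\rho>\frac14,\qquad 1-3\rho<2r^2,\qquad q_0=\frac{1-\lambda}{\rho}<\frac{1-2r}{1+2r}.
\end{equation}
All three conditions hold strictly at $\rho=1/3$, hence nearby. The amplitude $r$ is small enough to respect the bound $q_0$, and $\rho$ is so close to $1/3$ that within this amplitude the quartic term in \eqref{eq:E1} can outweigh the quadratic one. Fix such a $\rho$ and let $\Omega=\{(a,b)\in\mathbb R\times\mathbb C:|a|+|b|<r\}$.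

\begin{lemma}\label{lem:limit}
The set $\{(u_1,u_2)(a,b):(a,b)\in\Omega\}$ positively spans $\mathbb C^2=\mathbb R^4$.
\end{lemma}

\begin{proof}
Every real linear functional on $\mathbb C^2$ has the form $\operatorname{Re}(m_1u_1+m_2u_2)$ with $m_1,m_2\in\mathbb C$. Suppose that it is nonnegative for all $(a,b)\in\Omega$; by (S1) we must show $m_1=m_2=0$. Adding the inequalities at $(a,b)$ and $(a,\bar b)$ and using \eqref{eq:conj}, we get
\[
M_1\operatorname{Re}u_1+M_2\operatorname{Re}u_2\ge0\quad\text{on }\Omega,\qquad M_l=\operatorname{Re}m_l .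
\]

Take $b=0$, so that $u_2=0$. By \eqref{eq:E1} and $\rho<1/3$, we have $u_1(a,0)>0$ for small $a\ne0$. On the other hand, $\rho>1/4$ makes all terms with $n\ge3$ in \eqref{eq:E1} nonpositive and gives $3(7\rho-1)>2$, so $u_1(a,0)\le a^2\bigl((1-3\rho)-2a^2\bigr)$. By \eqref{eq:param} this is negative for $a$ slightly below $r$. Hence $M_1=0$.

Now $M_2\operatorname{Re}u_2\ge0$ on $\Omega$. By \eqref{eq:E2} and $\rho>1/5$ there is a small $a\ne0$ with $G_2(a,0)>0$. For small real $b\ne0$ the number $\operatorname{Re}u_2=b\operatorname{Re}G_2(a,b)$ has the sign of $b$. Hence $M_2=0$.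

So $m_l=iy_l$ with $y_l\in\mathbb R$, and $-(y_1\operatorname{Im}u_1+y_2\operatorname{Im}u_2)\ge0$ on $\Omega$. By \eqref{eq:conj} the left side changes sign when $b$ is replaced by $\bar b$, so it vanishes on $\Omega$. Differentiating with respect to $\operatorname{Im}b$ at $b=0$ gives $y_1J_1(a)+y_2J_2(a)=0$ for $|a|<r$. The coefficients of $a^2$ and $a^4$ in \eqref{eq:J} yield a homogeneous linear system for $(y_1,y_2)$ with determinant
\[
(2-6\rho)(36\rho-4)-(8-56\rho)(5\rho-1)=(-216\rho^2+96\rho-8)-(-280\rho^2+96\rho-8)=64\rho^2\ne0 .
\]
Hence $y_1=y_2=0$.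
\end{proof}

\subsection{Modes 1 and 2 for finite period}\label{sec:finite}

For odd $P\ge5$ let $\mathcal K=\mathcal K_P$ be the convex cone generated by $\{U(\varphi):q_\varphi>q_0\}$, and for $1\le R\le L$ let $E_R=\mathbb C^R\times\{0\}\subseteq\mathbb C^L$.

\begin{lemma}\label{lem:base}
There is $P_0\ge5$ such that $\mathcal K_P\supseteq E_2$ for every odd $P\ge P_0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:limit} and (S2) there are finitely many points of $\Omega$ whose vectors $(u_1,u_2)$ positively span $\mathbb C^2$. Let $(a,b)$ be one of them, with functions $F$ and $G$, and put $\varphi(j)=1+F(\omega j)$. Then $f_1=a$, $f_2=b$ and $f_l=0$ for $3\le l\le L$, so $U(\varphi)\in E_2$. Since $|F|\le2r$, \eqref{eq:param} gives $q_\varphi\ge\frac{1-2r}{1+2r}>q_0$. Further $\gamma_\varphi(j)=G^{(P)}(\omega j)$, where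
\[
G^{(P)}(\theta)=\frac{\rho\,(1+F(\theta+\pi+\pi/P))-(1+F(\theta))}{(1+F(\theta))^2},
\]
and $G^{(P)}\to G$ uniformly as $P\to\infty$, because $F$ is uniformly continuous and $1+F\ge1-2r>0$. As $j$ runs through $\mathbb Z_P$, the angle $\omega j$ runs modulo $2\pi$ through all multiples of $2\pi/P$. Hence
\[
g_l=\frac1P\sum_{j=0}^{P-1}G^{(P)}\Bigl(\frac{2\pi j}P\Bigr)e^{2\pi ilj/P},
\]
which differs by at most $\sup|G^{(P)}-G|$ from a Riemann sum for $G_l$. So $(f_1g_1,f_2g_2)\to(u_1,u_2)$ as $P\to\infty$. By (S3), for all large odd $P$ the vectors $U(\varphi)$ of these finitely many sequences positively span $E_2$.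
\end{proof}

\subsection{Induction over the modes}\label{sec:induction}

Once $E_R\subseteq\mathcal K$, the first $R$ components of $U(\varphi)$ can be cancelled whatever they are. So the modes $1$ and $R$ may be given an amplitude $\varepsilon$ much larger than the amplitude $\varepsilon^3$ of the mode $R+1$. Their product in the quadratic bracket of \eqref{eq:expand} creates a coefficient $g_{R+1}$ of order $\varepsilon^2$ that does not depend on the phase of $f_{R+1}$. Then $f_{R+1}g_{R+1}$ has order $\varepsilon^5$ and an arbitrary phase, while the one-directional term in \eqref{eq:quad} has order $\varepsilon^6$.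

\begin{lemma}\label{lem:step-mode}
Let $P$ be odd and $2\le R<L$. If $\mathcal K\supseteq E_R$, then $\mathcal K\supseteq E_{R+1}$.
\end{lemma}

\begin{proof}
For $p\in\{1,2\}$, $|\zeta|=1$ and $\varepsilon\in(0,1/16)$ let $\varphi=1+f$ with
\[
f(j)=2\operatorname{Re}\bigl(\varepsilon p\,\eta^{j}+\varepsilon\,\eta^{Rj}+\varepsilon^3\zeta\,\eta^{(R+1)j}\bigr).
\]
Then $|f|\le8\varepsilon\le 1/2$, and $q_\varphi\ge\frac{1-8\varepsilon}{1+8\varepsilon}>q_0$ for small $\varepsilon$, because $q_0<1$. We compute $g_{R+1}$, the coefficient of $\eta^{-(R+1)j}$ in \eqref{eq:expand}; all error terms are uniform in $\zeta$.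

The integers $0,\pm1,\pm R,\pm(R+1)$ are distinct and lie in $[-L,L]$, so they are distinct modulo $P$. Therefore the constant term contributes nothing and the linear bracket contributes $\varepsilon^3\bar\zeta\,(1-2\rho+\rho\eta^{-R-1})=O(\varepsilon^3)$. In the quadratic bracket, products that involve the modes $\pm(R+1)$ are $O(\varepsilon^4)$. With $A_{\pm1}=p$ and $A_{\pm R}=1$, the remaining contribution is
\[
\varepsilon^2\sum A_lA_{l'}\bigl((3\rho-1)-2\rho\,\eta^{l'}\bigr),
\]
summed over the ordered pairs $(l,l')$ from $\{\pm1,\pm R\}$ with $l+l'+R+1\equiv0\pmod P$. The values of $l+l'+R+1$ are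
\[
\begin{array}{c|cccc}
 & l'=1 & l'=-1 & l'=R & l'=-R\\ \hline
l=1 & R+3 & R+1 & 2R+2 & 2\\
l=-1 & R+1 & R-1 & 2R & 0\\
l=R & 2R+2 & 2R & 3R+1 & R+1\\
l=-R & 2 & 0 & R+1 & 1-R
\end{array}
\]
Apart from the two zeros and the entry $3R+1$, all entries have absolute value between $1$ and $2R+2\le P-1$, since $R\ge2$ and $R+1\le L$; so they are not divisible by $P$. The pairs $(-1,-R)$ and $(-R,-1)$ always contribute, and the pair $(R,R)$ contributes when $P$ divides $3R+1$. Hence
\[
g_{R+1}=\varepsilon^2(p\kappa+\kappa')+O(\varepsilon^3),\qquad \kappa=2(3\rho-1)-2\rho(\eta^{-1}+\eta^{-R}),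
\]
where $\kappa'=(3\rho-1)-2\rho\eta^R$ if $P\mid3R+1$ and $\kappa'=0$ otherwise. In both cases $\kappa'$ does not depend on $p,\zeta,\varepsilon$.

The number $\kappa$ is not real, hence not zero. Indeed,
\[
\kappa-\bar\kappa=2\rho\,(\eta+\eta^R-\eta^{-1}-\eta^{-R})=2\rho\,\eta\,(1+\eta^{R-1})(1-\eta^{-R-1}).
\]
Here $\eta^{R-1}\ne-1$, because $-1$ is not a $P$-th root of unity for odd $P$, and $\eta^{R+1}\ne1$, because $\eta$ is primitive and $0<R+1<P$. Since $\kappa+\kappa'$ and $2\kappa+\kappa'$ differ by $\kappa\ne0$, we can fix $p\in\{1,2\}$ with $\kappa'':=p\kappa+\kappa'\ne0$; this is the only purpose of the parameter $p$.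

As $f_{R+1}=\varepsilon^3\zeta$, we get $\varepsilon^{-5}f_{R+1}g_{R+1}=\kappa''\zeta+O(\varepsilon)$. The three numbers $\kappa''\zeta$ with $\zeta^3=1$ are the vertices of an equilateral triangle centered at $0$, so they positively span $\mathbb C$. By (S3), for small $\varepsilon$ the $(R+1)$-st components of the three vectors $U(\varphi)$, $\zeta^3=1$, positively span $\mathbb C$ as well. These vectors lie in $\mathcal K\cap E_{R+1}$. Given $w\in E_{R+1}$, choose a nonnegative combination $w'$ of them with the same $(R+1)$-st component as $w$. Then $w-w'\in E_R\subseteq\mathcal K$, so $w=w'+(w-w')\in\mathcal K$.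
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:cone}]
Take $\rho_0$ as in \eqref{eq:param} and, for $\rho\in(\rho_0,1/3)$, take $P_0$ from Lemma~\ref{lem:base}. For odd $P\ge P_0$ we have $\mathcal K\supseteq E_2$, and Lemma~\ref{lem:step-mode} gives $\mathcal K\supseteq E_L=\mathbb C^L$ by induction.
\end{proof}

\section{Integer multiplicities and the proof of Theorem~\ref{thm:shape}}\label{sec:integer}

Proposition~\ref{prop:cone} represents every vector of $\mathbb C^L$ as a combination of vectors $U(\varphi)$ with nonnegative real weights, while \eqref{eq:aU} allows only whole copies. Scaling $\varphi$ does not change $U(\varphi)$, and approximating the weights by rational numbers destroys the exact equality. As in Section~\ref{sec:period2}, we replace the fractional part of each weight by one deformed copy. This changes the sum by a bounded, continuous error, however large the weights are. A fixed point argument absorbs the error; it takes the place of the intermediate value theorem. Recall Brouwer's theorem: a continuous map of a closed Euclidean ball into itself has a fixed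 point.

\begin{lemma}\label{lem:integer}
Let $q_0<1$ and suppose that $\{U(\varphi):q_\varphi>q_0\}$ positively spans $\mathbb C^L$. Then for every $v^*\in\mathbb C^L$ there is a nonempty finite list of positive sequences $\psi_1,\dots,\psi_{M'}$ (repetitions allowed) with $q_{\psi_\mu}>q_0$ for all $\mu$ and $v^*+\sum_\mu U(\psi_\mu)=0$.
\end{lemma}

\begin{proof}
By (S2) there are $\varphi_1,\dots,\varphi_N$ with $q_{\varphi_\nu}>q_0$ such that the vectors $v_\nu=U(\varphi_\nu)$ positively span $\mathbb C^L$. Write $-\sum_\nu v_\nu=\sum_\nu b_\nu v_\nu$ with $b_\nu\ge0$ and put $\alpha^0_\nu=1+b_\nu$. Then $\alpha^0\in\mathbb R^N$ has positive entries and $\sum_\nu\alpha^0_\nu v_\nu=0$.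

\emph{Deformation.} For $\sigma\in[0,1]$ let $\varphi_\nu^\sigma$ be the pointwise power. Its ratios are the $\sigma$-th powers of those of $\varphi_\nu$, so $q_{\varphi_\nu^\sigma}=q_{\varphi_\nu}^\sigma\ge q_{\varphi_\nu}>q_0$, where we use $q_{\varphi_\nu}\le1$. The path $c_\nu(\sigma)=U(\varphi_\nu^\sigma)$ is continuous, with $c_\nu(0)=0$ (constant sequence) and $c_\nu(1)=v_\nu$. For $\alpha\ge0$ put
\[
H_\nu(\alpha)=\lfloor\alpha\rfloor\,v_\nu+c_\nu(\alpha-\lfloor\alpha\rfloor).
\]
This function is continuous: at an integer $n\ge1$ the left limit is $(n-1)v_\nu+c_\nu(1)=nv_\nu=H_\nu(n)$. With $\sigma=\alpha-\lfloor\alpha\rfloor$,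
\[
|H_\nu(\alpha)-\alpha v_\nu|=|c_\nu(\sigma)-\sigma v_\nu|\le B:=\max_{\nu}\max_{0\le\sigma\le1}|c_\nu(\sigma)-\sigma v_\nu| .
\]

\emph{Fixed point.} The real linear map $\alpha\mapsto\sum_\nu\alpha_\nu v_\nu$ from $\mathbb R^N$ to $\mathbb C^L$ is onto; let $\mathcal N$ be a linear right inverse. Put $R_0=|v^*|+NB$. Since $\mathcal N$ is bounded on the ball $|w|\le R_0$ and $\alpha^0>0$, there is $T>0$ such that all entries of $\alpha(w)=T\alpha^0+\mathcal Nw$ are at least $1$ for $|w|\le R_0$. We have $\sum_\nu\alpha_\nu(w)v_\nu=w$, so
\[
\sum_\nu H_\nu(\alpha_\nu(w))=w+E(w),\qquad E\ \text{continuous},\quad|E(w)|\le NB .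
\]
The map $w\mapsto-v^*-E(w)$ sends the closed ball of radius $R_0$ continuously into itself, so it has a fixed point $w$. With $\alpha=\alpha(w)$ and $\sigma_\nu=\alpha_\nu-\lfloor\alpha_\nu\rfloor$ this means
\[
v^*+\sum_\nu\Bigl(\lfloor\alpha_\nu\rfloor\,U(\varphi_\nu)+U(\varphi_\nu^{\sigma_\nu})\Bigr)=0 .
\]
The list consists of each $\varphi_\nu$ taken $\lfloor\alpha_\nu\rfloor$ times and each $\varphi_\nu^{\sigma_\nu}$ taken once.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:shape}]
Let $\lambda\in(2/3,1)$, take $\rho_0$ from Proposition~\ref{prop:cone}, and let $\rho\in(\rho_0,1/3)$ and $\delta>0$. Let $q_0=(1-\lambda)/\rho<1$ and $P_0$ be as in that proposition, and put $Q=1/q_0>1$.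

The sequence responsible for (b) and (c) declines at the steepest permitted rate and then jumps back:
\[
\varphi^*(j)=q_0^{\,j}\quad(0\le j\le P-1),\qquad\text{extended }P\text{-periodically}.
\]
Its ratios are $q_0$, occurring $P-1$ times, and $Q^{P-1}>1$, occurring once, so $q_{\varphi^*}=q_0$. Using $\rho q_0=1-\lambda$ we find $\gamma_{\varphi^*}(j)=(\rho q_0-1)Q^j=-\lambda Q^j$ for $0\le j\le P-2$, and $\gamma_{\varphi^*}(P-1)=\rho Q^{2(P-1)}-Q^{P-1}$. Therefore
\[
\Gamma=\sum_j\gamma_{\varphi^*}(j)=\rho\,Q^{2(P-1)}-Q^{P-1}-\lambda\,\frac{Q^{P-1}-1}{Q-1}.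
\]
The first term grows like the square of the others, so $\Gamma>0$ for large $P$. Fix an odd $P\ge P_0$ with $\Gamma>0$.

By Proposition~\ref{prop:cone}, Lemma~\ref{lem:integer} applies to $v^*=U(\varphi^*)$ and yields $\psi_1,\dots,\psi_{M'}$ with $M'\ge1$. The list $\varphi^*,\psi_1,\dots,\psi_{M'}$ has at least two members. It satisfies (a) by \eqref{eq:aU}; it satisfies (b) because $q_{\varphi^*}=q_0$ and $q_{\psi_\mu}>q_0$; and it satisfies (c) by the choice of $P$. Proposition~\ref{prop:reduction} with $\beta=\delta/\Gamma$ gives an admissible program and a starting point with iterates $(\rho^k\xi^k,\beta)$, objective values $K\rho^k$, periodic reduced costs with a negative component at every iteration, and optimal value at most $-\beta\Gamma=-\delta$.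
\end{proof}

\begin{thebibliography}{1}
\bibitem{CA} \emph{Convergence Analysis}, \texttt{https://ir.soken.ac.jp/\allowbreak record/\allowbreak 717/\allowbreak files/\allowbreak \%E7\%94\%B267\_\allowbreak \%E6\%9C\%AC\%E6\%96\%87.pdf}
\end{thebibliography}
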